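# A separable Lindelöf space with a continuous weak selection and no weak order

## 1. A three-cycle at every node of the binary tree

Let $D=2^{<\omega}$ be the set of finite $0$-$1$ sequences, the nodes of the binary tree. Let $C\subset 2^\omega$ be the set of infinite $0$-$1$ sequences that are not eventually constant. The set $2^\omega\setminus C$ is countable. We take each node once and each branch $c\in C$ twice:
$$X=D\cup (C\times\{0,1\}),\qquad \pi(d)=d\ (d\in D),\qquad \pi(c,i)=c .$$
For $s\in D$ put $[s]=\{c\in 2^\omega:s\subset c\}$, and let the *cone* over $s$ be
$$\langle s\rangle=\{z\in X: s\subseteq\pi(z)\}.$$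
The node $s$ belongs to its own cone, and $\langle s\rangle=\{s\}\sqcup\langle s^\frown0\rangle\sqcup\langle s^\frown1\rangle$. We write $c|m$ for the first $m$ digits of $c$, and $c|m^\frown i$ for $(c|m)^\frown i$.

On $X$ we define a relation $<$. Let $z\ne w$ be points of $X$, with $p=\pi(z)$ and $q=\pi(w)$.

1. If $p=q=c\in C$, then $(c,0)<(c,1)$.
2. If $p,q$ are incomparable under $\subseteq$ and $n$ is least with $p(n)\neq q(n)$, then $z<w$ iff $p(n)=0$.
3. If $p\subsetneq q$ (so $z=p$ is a node), then $z<w$ if $q(|p|)=0$, and $w<z$ if $q(|p|)=1$.

For any two distinct points exactly one of $z<w$, $w<z$ holds. The relation is far from transitive. For sets write $U<V$ if $u<v$ for all $u\in U$, $v\in V$, and use the same convention for other relations. Clauses 2 and 3 say that at every node $s$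
$$\{s\}<\langle s^\frown0\rangle<\langle s^\frown1\rangle<\{s\}.\tag{1}$$
The node is below its left cone, the left cone is below the right cone, and the right cone is below the node. This is a three-cycle, repeated at every node.

Here is what the object is for. We shall put a topology on $X$ in which the rule "from $\{z,w\}$ choose the $<$-smaller point" is continuous. The nodes will be isolated and dense, so a linear order on $X$ that is compatible with the topology is controlled by its restriction to the countable set $D$. There are only $\mathfrak c$ linear orders on $D$ and there are $\mathfrak c$ branches, so we can try to spend one branch $c$ on each linear order and arrange the neighborhoods of $(c,0)$ and $(c,1)$ so that this order fails there. The three-cycles make this possible: by (1), a linear order cannot imitate $<$ along most branches.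

## 2. Continuous weak selections and weak orders

All spaces are Hausdorff.

**Definition (weak selection).** For a space $X$ let $[X]^2=\{S\subset X:|S|=2\}$ carry the relative Vietoris topology, generated by the collections
$$\langle\mathscr V\rangle=\{S\in[X]^2:S\subset\textstyle\bigcup\mathscr V\text{ and }S\cap V\ne\emptyset\text{ for every }V\in\mathscr V\},$$
where $\mathscr V$ runs over the finite families of open subsets of $X$. A *weak selection* for $X$ is a map $f:[X]^2\to X$ with $f(S)\in S$ for every $S$. The set of continuous ones is denoted $\mathbb W_{\rm cs}(X)$.

**Definition (weak orderability).** The *open-interval topology* of a linear order has all open rays $(\leftarrow,a)$, $(a,\to)$ as a subbase. A space is *weakly orderable* if there is a linear order on it whose open-interval topology is coarser than the given topology, that is, all open rays are open. For example, the Sorgenfrey line is weakly orderable by the usual order of $\mathbb R$.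

**Definition (collectionwise Hausdorff).** A space is *collectionwise Hausdorff* if for every closed discrete subset $E$ there is a pairwise disjoint family of open sets $\{U_e:e\in E\}$ with $e\in U_e$.

In a *separable* collectionwise Hausdorff space every closed discrete set is countable, because the disjoint sets $U_e$ all meet a countable dense set. So the Sorgenfrey plane is not collectionwise Hausdorff: it is separable, and the antidiagonal $\{(x,-x)\}$ is uncountable, closed and discrete, since $[x,x+1)\times[-x,-x+1)$ meets it only in $(x,-x)$.

**Lemma 1 (continuity criterion).** Let $f$ be a weak selection for $X$. Suppose that whenever $f(\{z,w\})=z$ there are disjoint open $U\ni z$, $V\ni w$ with $f(\{u,v\})=u$ for all $u\in U$, $v\in V$. Then $f$ is continuous.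

*Proof.* Let $f(\{z,w\})=z$, let $G\ni z$ be open, and take $U,V$ as in the hypothesis. The set $\langle\{U\cap G,V\}\rangle$ is a neighborhood of $\{z,w\}$. Each of its members has two points, lies in $(U\cap G)\cup V$ and meets both of these disjoint sets. So it has the form $\{u,v\}$ with $u\in U\cap G$, $v\in V$, and $f(\{u,v\})=u\in G$. $\square$

**Weakly orderable spaces have continuous weak selections.** Let $\lhd$ be a linear order and $x\lhd y$. Then
$$\text{there are } I\ni x,\ J\ni y \text{ open in the open-interval topology with } I\lhd J.\tag{2}$$
Indeed, if some $e$ satisfies $x\lhd e\lhd y$, take $I=(\leftarrow,e)$ and $J=(e,\to)$. Otherwise take $I=(\leftarrow,y)=(\leftarrow,x]$ and $J=(x,\to)=[y,\to)$. If $\lhd$ witnesses weak orderability, then $I,J$ are open in $X$ and disjoint, so by Lemma 1 the map $S\mapsto\min_\lhd S$ is a continuous weak selection.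

The problem asks about a converse. It is Question 3 of "Weak orderability of second countable spaces":

> Let $X$ be a separable collectionwise Hausdorff space such that $\mathbb W_{\rm cs}(X)\ne\emptyset$. Is then $X$ weakly orderable?

The answer is no.

**Theorem A (ZFC).** There is a separable, first countable, zero-dimensional Hausdorff, Lindelöf space $X$ (so $X$ is regular and collectionwise Hausdorff) with $\mathbb W_{\rm cs}(X)\neq\emptyset$ which is not weakly orderable.

**Theorem B (CH).** The space $X$ can in addition be chosen hereditarily Lindelöf and hereditarily separable (so also perfectly normal).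

Here *zero-dimensional* means having a base of clopen sets. The next statement disposes of the simplest cases and shows how far one has to go for a counterexample. Write $\Delta=\{(x,x):x\in X\}$.

**Proposition C.** If $X$ is a zero-dimensional Hausdorff space and $X^2\setminus\Delta$ is Lindelöf, then $X$ is weakly orderable. So in Theorem A "$X$ Lindelöf" cannot be improved to "$X^2\setminus\Delta$ Lindelöf".

*Proof.* For distinct $x,y$ there is a clopen $V$ with $x\in V$, $y\notin V$. So the open sets $V\times(X\setminus V)$, $V$ clopen, cover $X^2\setminus\Delta$. Take a countable subcover, given by clopen sets $V_0,V_1,\dots$. Every pair of distinct points is separated by some $V_n$, so $h(x)=(\chi_{V_n}(x))_{n}$ is an injection $X\to2^\omega$, and it is continuous because the $V_n$ are clopen. In $2^\omega$ the lexicographic open rays are open: $\{b:b<_{\rm lex}a\}=\bigcup\{[a|n^\frown0]:a(n)=1\}$, and $\{b:b>_{\rm lex}a\}=\bigcup\{[a|n^\frown1]:a(n)=0\}$. Put $x\prec y$ iff $h(x)<_{\rm lex}h(y)$. The open rays of $\prec$ are preimages under $h$ of lexicographic open rays, so they are open in $X$. $\square$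

In particular every countable zero-dimensional space is weakly orderable, since $X^2\setminus\Delta$ is then countable. So is every second countable zero-dimensional space, since $X^2\setminus\Delta$ is then second countable. A zero-dimensional counterexample must therefore be uncountable and not second countable. Since $D$ will be countable, the difficulty has to sit in the pairs $(c,0),(c,1)$.

## 3. Lower and upper pieces along a branch

**Purpose.** We cut $X$ into pieces that lie below or above a given branch $c$ in the sense of $<$, because the neighborhoods of $(c,0)$ and $(c,1)$ will be assembled from these pieces.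

Fix $c\in C$. For $m\in\omega$ put

* if $c(m)=0$: $W_m(c,0)=\{c|m\}$ and $W_m(c,1)=\langle c|m^\frown1\rangle$;
* if $c(m)=1$: $W_m(c,0)=\langle c|m^\frown0\rangle$ and $W_m(c,1)=\{c|m\}$.

In both cases the node $c|m$ and the cone that leaves the branch at $c|m$ are the two pieces, so
$$\langle c|m\rangle=W_m(c,0)\sqcup W_m(c,1)\sqcup\langle c|(m+1)\rangle.$$
A point lying in all cones $\langle c|k\rangle$ satisfies $\pi(z)=c$, so $\bigcap_k\langle c|k\rangle=\{(c,0),(c,1)\}$. Any other point $z$ of $\langle c|k\rangle$ has a largest $m\ge k$ with $z\in\langle c|m\rangle$, and then lies in one of the two pieces with index $m$. Hence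
$$\langle c|k\rangle=\{(c,0),(c,1)\}\sqcup\bigsqcup_{m\ge k}\big(W_m(c,0)\sqcup W_m(c,1)\big).\tag{3}$$

**Example.** Let $c=010101\dots$. Then
$$W_0(c,0)=\{\emptyset\},\quad W_1(c,0)=\langle00\rangle,\quad W_2(c,0)=\{01\},\quad W_3(c,0)=\langle0100\rangle,$$
$$W_0(c,1)=\langle1\rangle,\quad W_1(c,1)=\{0\},\quad W_2(c,1)=\langle011\rangle,\quad W_3(c,1)=\{010\}.$$

The pieces labeled $0$ are below the branch and those labeled $1$ are above it:
$$W_m(c,0)<\langle c|(m+1)\rangle<W_m(c,1)\qquad(m\in\omega).\tag{4}$$
To check this, let $s=c|m$. If $c(m)=0$, then (4) reads $\{s\}<\langle s^\frown0\rangle<\langle s^\frown1\rangle$. If $c(m)=1$, it reads $\langle s^\frown0\rangle<\langle s^\frown1\rangle<\{s\}$. Both are parts of (1).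

For pieces with different indices, (4) gives
$$W_m(c,0)<W_{m'}(c,1)\qquad(m\ne m').\tag{5}$$
If $m<m'$, then $W_{m'}(c,1)\subset\langle c|m'\rangle\subset\langle c|(m+1)\rangle$, and the left half of (4) applies. If $m'<m$, then $W_m(c,0)\subset\langle c|(m'+1)\rangle$, and the right half of (4) for $m'$ applies.

For equal indices the inequality is reversed:
$$W_m(c,1)<W_m(c,0)\qquad(m\in\omega).\tag{6}$$
With $s=c|m$ this reads $\langle s^\frown1\rangle<\{s\}$ if $c(m)=0$ and $\{s\}<\langle s^\frown0\rangle$ if $c(m)=1$. Again both are parts of (1), so (6) is the three-cycle seen from the branch.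

**A first topology, and where it fails.** It is natural to let $(c,0)$ be approached by everything just below $c$ and $(c,1)$ by everything just above, with basic neighborhoods $V_k(c,i)=\{(c,i)\}\cup\bigcup_{m\ge k}W_m(c,i)$. With such neighborhoods the choice of the $<$-smaller point is *not* continuous at $\{(c,0),(c,1)\}$. Its value there is $(c,0)$. Let $\langle\mathscr V\rangle$ be any basic neighborhood of this pair. For some $k$, the set $V_k(c,0)$ lies in all members of $\mathscr V$ that contain $(c,0)$, and $V_k(c,1)$ lies in all members that contain $(c,1)$. Every member of $\mathscr V$ contains one of the two points, so each $\{u,v\}$ with $u\in W_k(c,0)$, $v\in W_k(c,1)$ belongs to $\langle\mathscr V\rangle$. By (6) the chosen point of $\{u,v\}$ is $v\in W_k(c,1)$, and $v$ is outside the neighborhood $V_0(c,0)$ of $(c,0)$. So continuity fails.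

By (5), pieces with the same index are the only problem. So we never use both pieces of one index: for each $m$, only one of $(c,0)$, $(c,1)$ receives its piece, and a switch decides which one.

## 4. The topology given by switches $\sigma_c$

For each $c\in C$ fix a function $\sigma_c:\omega\to\{0,1\}$, to be chosen later, such that
$$\text{for } i=0 \text{ and for } i=1 \text{ the set } \{m:\ c(m)=1-i,\ \sigma_c(m)=i\} \text{ is infinite.}\tag{7}$$
Put
$$O_k(c,i)=\{(c,i)\}\cup\bigcup\{W_m(c,i):m\ge k,\ \sigma_c(m)=i\}\subset\langle c|k\rangle .$$
Condition (7) says that each of $(c,0)$, $(c,1)$ receives infinitely many pieces that are cones. Explicitly, the piece $W_m(c,i)$ is a cone exactly when $c(m)=1-i$, and then it is $\langle c|m^\frown i\rangle$. So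
$$\text{if } m\ge k,\ c(m)=1-i,\ \sigma_c(m)=i,\ \text{ then } \langle c|m^\frown i\rangle\subset O_k(c,i).\tag{8}$$

The topology of $X$ is given by the base consisting of all $\{d\}$ ($d\in D$) and all $O_k(c,i)$ ($c\in C$, $i\in\{0,1\}$, $k\in\omega$).

**Lemma 2.** These sets form a base of a topology. In this topology all cones and all basic sets are clopen, the sets $O_k(c,i)$, $k\in\omega$, form a neighborhood base at $(c,i)$, and $X$ is Hausdorff, zero-dimensional, first countable and separable, with $D$ dense.

*Proof.*

**Step 1: the sets form a base.** They cover $X$. The purpose of this step is to show that any basic set containing $(c,i)$ contains some $O_l(c,i)$. First, if $(c,i)\in\langle s\rangle$, then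
$$O_{|s|}(c,i)\subset\langle c||s|\,\rangle=\langle s\rangle ,$$
where $c||s|$ is the restriction of $c$ to its first $|s|$ digits. Now let $(c,i)\in O_k(c',j)$ with $(c,i)\ne(c',j)$. By (3) the pieces $W_m(c',j)$ contain neither $(c',0)$ nor $(c',1)$, so $c\ne c'$. Thus $(c,i)$ lies in some piece $W_m(c',j)\subset O_k(c',j)$. This piece is not a single node, so it is a cone, and hence it contains some $O_l(c,i)$. If $(c,i)=(c',j)$, take $l=k$.

Consider now a point in the intersection of two basic sets. If it is a node $d$, then $\{d\}$ is a basic set inside the intersection. If it is $(c,i)$, the two basic sets contain some $O_k(c,i)$ and some $O_l(c,i)$, and $O_k(c,i)\cap O_l(c,i)=O_{\max(k,l)}(c,i)$ lies in the intersection. So we have a base. We have also shown that the $O_k(c,i)$, $k\in\omega$, form a neighborhood base at $(c,i)$, so $X$ is first countable.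

**Step 2: clopen sets.** A cone is open: its nodes are isolated, and for its other points use the first observation of Step 1. The complement of $\langle s\rangle$ is $\bigcup\{\langle t\rangle:|t|=|s|,t\neq s\}\cup\{t\in D:|t|<|s|\}$, which is open. So cones are clopen. For $d\in D$, $\{d\}=\langle d\rangle\setminus(\langle d^\frown0\rangle\cup\langle d^\frown1\rangle)$ is clopen. Every piece $W_m(c,i)$ is a single node or a cone, so it is open. By (3), the complement of $O_k(c,i)$ is the union of the open sets $X\setminus\langle c|k\rangle$, $O_k(c,1-i)$, and those $W_m(c,j)$ with $m\ge k$, $j\in\{0,1\}$, that are not contained in $O_k(c,i)$. So $O_k(c,i)$ is clopen.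

**Step 3: separation.** We have $\bigcap_kO_k(c,i)=\{(c,i)\}$, because this intersection lies in $\bigcap_k\langle c|k\rangle=\{(c,0),(c,1)\}$ and $(c,1-i)\notin O_k(c,i)$. Nodes are isolated. So for distinct $z,w$ there is a basic clopen set containing $z$ and missing $w$, and its complement is an open set containing $w$. Hence $X$ is Hausdorff with a base of clopen sets. In particular $X$ is regular.

**Step 4: density of $D$.** By (7), every $O_k(c,i)$ contains some piece $W_m(c,i)$, and every piece contains a node. So the countable set $D$ is dense. $\square$

Only Step 4 used (7).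

**Lemma 3.** For any choice of the $\sigma_c$, the map $f$ with $f(\{z,w\})=z$ for $z<w$ is a continuous weak selection for $X$.

*Proof.* By Lemma 1 we need, for $z<w$, disjoint open $U\ni z$, $V\ni w$ with $U<V$.

**Case 1: $\pi(z),\pi(w)$ are incomparable, with first difference $n$.** Take $U=\langle\pi(z)|(n+1)\rangle$ and $V=\langle\pi(w)|(n+1)\rangle$. For all $u\in U$, $v\in V$, the first difference of $\pi(u)$ and $\pi(v)$ is $n$, with the same digits there as for $z,w$.

**Case 2: one of the points is a node $s$, and the other, $v$, satisfies $s\subsetneq\pi(v)$.** Take $\{s\}$ and $\langle\pi(v)|(|s|+1)\rangle$. All points of this cone have the same digit at place $|s|$, so clause 3 treats them all alike.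

**Case 3: $z=(c,0)$, $w=(c,1)$.** Take $U=O_0(c,0)$ and $V=O_0(c,1)$, which are disjoint by (3). We check $U<V$. By definition $(c,0)<(c,1)$. Both points lie in every $\langle c|(m+1)\rangle$, so (4) gives $(c,0)<W_m(c,1)$ and $W_m(c,0)<(c,1)$. Finally let $W_m(c,0)\subset U$ and $W_{m'}(c,1)\subset V$ be pieces used in forming these sets. Then $\sigma_c(m)=0$ and $\sigma_c(m')=1$, so $m\ne m'$, and (5) gives $W_m(c,0)<W_{m'}(c,1)$. $\square$

## 5. Two uniform choices of the switches, and why each fails

**The choice $\sigma_c=c$ violates collectionwise Hausdorffness.** If $\sigma_c(m)=i$ means $c(m)=i$, then $(c,i)$ receives only the pieces that are single nodes. So $O_k(c,i)\setminus\{(c,i)\}\subset D$, and $C\times\{0,1\}$ is an uncountable discrete set. It is closed, since its complement $D$ is open. Since $c$ takes both values infinitely often, $D$ is still dense. So this space is separable with an uncountable closed discrete set, and by Section 2 it is not collectionwise Hausdorff. Condition (7) excludes this choice.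

**The choice $\sigma_c=1-c$ gives a weakly orderable space.** Here (7) holds because $c$ is not eventually constant. Now $(c,i)$ receives exactly the pieces that are cones: $(c,0)$ is approached by the cones leaving $c$ to the left, and $(c,1)$ by those leaving it to the right. Put each node between its left and right cones. Formally, let $e(c,i)=c$, and let $e(s)$ be $s$ followed by the constant sequence $\frac12,\frac12,\dots$. Order $X$ by $z\sqsubset w$ if $e(z)$ is lexicographically smaller than $e(w)$ (with $0<\frac12<1$), or if $z=(c,0)$, $w=(c,1)$. This is a linear order, and we check that the ray $(\leftarrow,a)$ is open. Let $z\sqsubset a$. If $z$ is a node, it is isolated. If $z=(d,0)$ and $a=(d,1)$, then $O_0(d,0)\subset(\leftarrow,a)$, because its points other than $(d,0)$ lie in cones $\langle d|m^\frown0\rangle$ with $d(m)=1$. In the remaining case $z=(d,j)$ and $e(z)\neq e(a)$. If $n$ is the first place where these codes differ, then all points of $\langle d|(n+1)\rangle$ have codes that begin with $d|(n+1)$, so this cone lies in $(\leftarrow,a)$. For rays $(a,\to)$ the argument is the same, with $O_0(d,1)$ for $a=(d,0)$, $z=(d,1)$.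

So no uniform recipe of these two kinds works. We shall use the second recipe on a large set $Z$ of branches, where it will give the Lindelöf property, and a recipe adapted to a given linear order on the remaining branches.

## 6. Linear orders on $D$ along a typical branch

Let $\prec$ be a linear order on $D$. For $c\in C$ and $n\in\omega$ let
$$P_c^n=D\cap\bigcup_{m\ge n}W_m(c,0),\qquad Q_c^n=D\cap\bigcup_{m\ge n}W_m(c,1)$$
be the sets of nodes in the lower and upper pieces from index $n$ on. They are disjoint. Let $N(\prec)$ be the set of those $c\in C$ for which there is $n$ with $P_c^n\prec Q_c^n$ or $Q_c^n\prec P_c^n$. These are the branches at which $\prec$ separates the lower nodes from the upper nodes near $c$. The same set $N(\prec)$ is obtained from the reverse of $\prec$.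

**Lemma 4.** $N(\prec)$ is meager in $2^\omega$.

*Proof.* It suffices to show that $N_n=\{c\in C:P_c^n\prec Q_c^n\}$ is nowhere dense for every $n$. The same statement applied to the reverse of $\prec$ covers the sets $\{c\in C:Q^n_c\prec P^n_c\}$, and $N(\prec)$ is the union of these countably many sets.

Suppose $N_n$ is dense in $[s]$. Extending $s$, we may assume $|s|\ge n$. Put $m=|s|$. We compare the two nodes $s$ and $s^\frown0$ along two different branches of $N_n$.

Take $c\in N_n\cap[s^\frown1]$. Then $c(m)=1$, so $W_m(c,0)=\langle s^\frown0\rangle$ and $W_m(c,1)=\{s\}$. As $m\ge n$, we get $s^\frown0\in P_c^n$ and $s\in Q_c^n$, so $s^\frown0\prec s$.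

Take $c\in N_n\cap[s^\frown0^\frown1]$. Then $c(m)=0$, so $s=c|m\in W_m(c,0)$ and $s\in P_c^n$. Also $c(m+1)=1$, so $s^\frown0=c|(m+1)\in W_{m+1}(c,1)$ and $s^\frown0\in Q_c^n$. So $s\prec s^\frown0$, a contradiction. $\square$

So for a typical $c$ both orders occur between lower and upper nodes, arbitrarily far along $c$. The nodes witnessing this must now be placed into the neighborhoods of $(c,0)$ and $(c,1)$. The obstacle is that the switch gives each index to only one side, so a pair $p,q$ of nodes in pieces with the same index is useless. The next lemma gets around this.

**Lemma 5.** If $c\in C\setminus N(\prec)$, then $\sigma_c$ can be chosen satisfying (7) and such that for every $k$ there are $u\in O_k(c,0)\cap D$, $v\in O_k(c,1)\cap D$ with $v\prec u$, and there are $u'\in O_k(c,0)\cap D$, $v'\in O_k(c,1)\cap D$ with $u'\prec v'$.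

*Proof.* By (3) with $k=0$, every $d\in D$ lies in exactly one of the pieces $W_m(c,0)$, $W_m(c,1)$, $m\in\omega$. Call this $m$ the *level* of $d$ (with respect to $c$).

**Step 1: pairs of different levels.** We claim that for each $n$ there are $p\in P_c^n$, $q\in Q_c^n$ of different levels with $q\prec p$.

Since $c\notin N(\prec)$, it is not true that $P_c^n\prec Q_c^n$. The two sets are disjoint and $\prec$ is linear, so there are $p_1\in P_c^n$, $q_1\in Q_c^n$ with $q_1\prec p_1$. If their levels differ, we are done. Otherwise let $m_1\geq n$ be their common level. In the same way pick $p_2\in P_c^{m_1+1}$, $q_2\in Q_c^{m_1+1}$ with $q_2\prec p_2$. If their levels differ, we are done. Otherwise let $m_2>m_1$ be their common level. If $q_2\prec p_1$, then the pair $p_1,q_2$ has levels $m_1\ne m_2$ and is as required. If not, then $p_1\prec q_2$, so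
$$q_1\prec p_1\prec q_2\prec p_2,$$
and the pair $p_2,q_1$ has levels $m_2\neq m_1$ and satisfies $q_1\prec p_2$.

Applying this to the reverse of $\prec$, we also get for each $n$ nodes $p'\in P^n_c$, $q'\in Q_c^n$ of different levels with $p'\prec q'$.

**Step 2: a recursion that collects such pairs.** At stage $j\in\omega$ we do the following. Each number or level chosen in a step is larger than $j$ and larger than all numbers and levels chosen at earlier steps and stages.

1. Choose *reserved* numbers $a_j\neq b_j$ with $c(a_j)=0$, $c(b_j)=1$. This is possible because $c$ is not eventually constant.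
2. By Step 1 with large $n$, choose $p_j\in P_c^0$, $q_j\in Q_c^0$ of different levels with $q_j\prec p_j$.
3. By Step 1 with larger $n$, choose $p'_j\in P_c^0$, $q'_j\in Q_c^0$ of different levels with $p_j'\prec q_j'$.

The levels of all the nodes $p_j,q_j,p_j',q_j'$ are pairwise distinct, tend to infinity, and are never reserved numbers. So we may define
$$\sigma_c(m)=\begin{cases}0&\text{if } m \text{ is the level of some } p_j \text{ or } p_j',\\ 1&\text{if } m \text{ is the level of some } q_j \text{ or } q_j',\\ 1-c(m)&\text{for all other } m.\end{cases}$$

**Step 3: verification.** At the reserved numbers, $c(b_j)=1$ and $\sigma_c(b_j)=0$, while $c(a_j)=0$ and $\sigma_c(a_j)=1$. This gives (7). If $m$ is the level of $p_j$, then $p_j\in W_m(c,0)$ and $\sigma_c(m)=0$, so $p_j\in O_k(c,0)$ as soon as $m\ge k$. The same holds for $p_j'$, and likewise for $q_j,q'_j$ with $O_k(c,1)$. Given $k$, for all large $j$ we have $p_j,p_j'\in O_k(c,0)$ and $q_j,q_j'\in O_k(c,1)$, with $q_j\prec p_j$ and $p_j'\prec q_j'$. $\square$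

## 7. Distributing the branches between linear orders and perfect sets

**Purpose.** We choose all $\sigma_c$ at once. Every linear order on $D$ must get a branch of its own, and the remaining branches, where $\sigma_c=1-c$, must be so numerous that they meet every perfect set.

A *perfect set* is a nonempty closed subset of $2^\omega$ without isolated points. We use three textbook facts: a perfect set has size $\mathfrak c$, every uncountable Borel subset of $2^\omega$ contains a homeomorphic copy of $2^\omega$, and $2^\omega$ is not meager in itself (Baire).

There are at most $\mathfrak c$ linear orders on the countable set $D$ and at most $\mathfrak c$ closed subsets of $2^\omega$. Enumerate, possibly with repetitions, all linear orders on $D$ as $\{\prec_\alpha:\alpha<\mathfrak c\}$ and all perfect sets as $\{F_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ choose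
$$k_\alpha\in C\setminus\big(N(\prec_\alpha)\cup\{k_\beta,z_\beta:\beta<\alpha\}\big),\qquad z_\alpha\in(F_\alpha\cap C)\setminus\{k_\beta:\beta\le\alpha\}.$$
This is possible, because fewer than $\mathfrak c$ points are excluded at each stage and the sets chosen from have size $\mathfrak c$. For $k_\alpha$: by Lemma 4, and since $2^\omega\setminus C$ is countable, $C\setminus N(\prec_\alpha)$ is comeager, so it contains a dense $G_\delta$ set. That set is uncountable, because a countable set is meager and $2^\omega$ is not. Being Borel, it contains a copy of $2^\omega$, so it has size $\mathfrak c$. For $z_\alpha$: $F_\alpha$ has size $\mathfrak c$ and $2^\omega\setminus C$ is countable.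

Let $K=\{k_\alpha:\alpha<\mathfrak c\}$ and $Z=C\setminus K$. The $k_\alpha$ are distinct. No $z_\alpha$ is in $K$: it differs from $k_\beta$ for $\beta\le\alpha$ by its own choice, and for $\beta>\alpha$ by the choice of $k_\beta$. So $Z\supset\{z_\alpha:\alpha<\mathfrak c\}$ meets every perfect set.

For $c=k_\alpha$ let $\sigma_c$ be given by Lemma 5 for $\prec_\alpha$. For $c\in Z$ let $\sigma_c(m)=1-c(m)$; then (7) holds since $c$ is not eventually constant. From now on $X$ carries the resulting topology. By Lemmas 2 and 3 it is separable, first countable, zero-dimensional and Hausdorff, and $\mathbb W_{\rm cs}(X)\neq\emptyset$.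

## 8. No weak order on $X$

**Lemma 6.** $X$ is not weakly orderable.

*Proof.* Suppose $\lhd$ is a linear order on $X$ whose open-interval topology is coarser than the topology of $X$. Its restriction to $D$ is $\prec_\alpha$ for some $\alpha$. Let $c=k_\alpha$, $x=(c,0)$, $y=(c,1)$.

Suppose $x\lhd y$. Take $I\ni x$, $J\ni y$ as in (2). They are open in $X$, so for some $k$ we have $O_k(c,0)\subset I$ and $O_k(c,1)\subset J$. As $I\lhd J$, this gives $u\prec_\alpha v$ for all $u\in O_k(c,0)\cap D$, $v\in O_k(c,1)\cap D$. But by Lemma 5 there are such $u,v$ with $v\prec_\alpha u$, a contradiction.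

Suppose $y\lhd x$. In the same way, for some $k$ we get $v\prec_\alpha u$ for all $u\in O_k(c,0)\cap D$, $v\in O_k(c,1)\cap D$. But by Lemma 5 there are $u',v'$ in these sets with $u'\prec_\alpha v'$, a contradiction. $\square$

The proof uses only that every linear order on $D$ is some $\prec_\alpha$ and that $\sigma_{k_\alpha}$ comes from Lemma 5 for $\prec_\alpha$.

## 9. Lindelöfness from the branches in $Z$

**Lemma 7.** $X$ is Lindelöf.

*Proof.* Let $\mathcal U$ be an open cover of $X$.

**Step 1: isolating the part that needs an argument.** Countably many cones are easy to cover, so we remove every cone that lies in a single member of $\mathcal U$. Let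
$$\mathcal S=\{s\in D:\langle s\rangle\subset U\text{ for some }U\in\mathcal U\},\quad G=\bigcup_{s\in\mathcal S}\langle s\rangle,\quad R=C\setminus\bigcup_{s\in\mathcal S}[s].$$
If $c\in C\setminus R$, then $c\in[s]$ for some $s\in\mathcal S$, so $(c,0),(c,1)\in\langle s\rangle\subset G$. Hence $X=G\cup D\cup(R\times\{0,1\})$. Since $\mathcal S$ and $D$ are countable, $G\cup D$ is covered by countably many members of $\mathcal U$. It remains to show that $R$ is countable.

**Step 2: $Z\cap R$ is countable.** Let $c\in Z\cap R$ and choose $k=k_c$ with $O_k(c,0)$ contained in a member of $\mathcal U$. Since $\sigma_c=1-c$, for every $m\ge k$ with $c(m)=1$ we have $\sigma_c(m)=0$, so (8) gives $\langle c|m^\frown0\rangle\subset O_k(c,0)$. Thus $c|m^\frown0\in\mathcal S$ and $R\cap[c|m^\frown0]=\emptyset$.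

Let $c'\in R\cap[c|k]$, $c'\ne c$, with first difference $m\ge k$. If $c(m)=1$, then $c'\in R\cap[c|m^\frown0]=\emptyset$, which is impossible. So $c(m)=0$ and $c'(m)=1$. Hence every other point of $R\cap[c|k]$ is lexicographically larger than $c$, that is,
$$c=\min\nolimits_{\rm lex}\big(R\cap[c|k_c]\big).$$
So $c$ is determined by the node $c|k_c$, and $c\mapsto c|k_c$ is an injection of $Z\cap R$ into the countable set $D$.

**Step 3: $R$ is countable.** The purpose is to pass from $Z\cap R$ to $R$, using that $Z$ meets every perfect set. The set $R$ is Borel in $2^\omega$: $C$ has countable complement, and the set removed from it is open. If $R$ were uncountable, it would contain a copy of $2^\omega\cong2^\omega\times2^\omega$. The images of the sets $\{a\}\times2^\omega$ would be uncountably many pairwise disjoint perfect sets inside $R$. Each of them meets $Z$, so $Z\cap R$ would be uncountable, contradicting Step 2. $\square$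

**Lemma 8.** $X$ is collectionwise Hausdorff.

*Proof.* A closed discrete $E\subset X$ is Lindelöf, being closed in $X$, and discrete. So it is countable, $E=\{e_0,e_1,\dots\}$ without repetitions. Each $E\setminus\{e_n\}$ is closed, so by regularity there are open $V_n\ni e_n$ with $\overline{V_n}\cap(E\setminus\{e_n\})=\emptyset$. The sets $V_n\setminus\bigcup_{m<n}\overline{V_m}$ are open and pairwise disjoint, and the $n$-th contains $e_n$, because $e_n\notin\overline{V_m}$ for $m<n$. $\square$

Lemmas 2, 3, 6, 7 and 8 prove Theorem A, so the answer to Question 3 is no. $\blacksquare$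

By Proposition C, $X^2\setminus\Delta$ is not Lindelöf for this $X$, although $X$ is.

## 10. A Luzin-type choice under CH

Theorem B uses the same space with a different set $K$. In place of asking that $C\setminus K$ meet every perfect set, we make $K$ meet every nowhere dense set in a countable set.

**The choice.** Assume CH. Enumerate, possibly with repetitions, the linear orders on $D$ as $\{\prec_\alpha:\alpha<\omega_1\}$ and the closed nowhere dense subsets of $2^\omega$ as $\{M_\alpha:\alpha<\omega_1\}$. By Lemma 4 and the Baire category theorem we can choose
$$k_\alpha\in C\setminus\Big(N(\prec_\alpha)\cup\bigcup_{\beta\le\alpha}M_\beta\cup\{k_\beta:\beta<\alpha\}\Big),$$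
because only a meager set is excluded from $2^\omega$. Let $K=\{k_\alpha:\alpha<\omega_1\}$. A nowhere dense set has closure $M_\beta$ for some $\beta$, and $K\cap M_\beta\subset\{k_\alpha:\alpha<\beta\}$. So
$$\text{every nowhere dense set meets } K \text{ in a countable set.}\tag{9}$$
For $c=k_\alpha$ let $\sigma_c$ be given by Lemma 5 for $\prec_\alpha$, and for $c\in C\setminus K$ let $\sigma_c=1-c$. Then (7) holds, and Lemmas 2, 3 and 6 apply to this $X$ without change.

**Reduction to $\omega_1$-sequences.** We use the standard link between the hereditary properties and separated sequences. Suppose some $A\subset X$ is not Lindelöf. Then there is a family $\mathcal U$ of open sets covering $A$ such that no countable subfamily covers $A$. Recursively pick $x_\xi\in A\setminus\bigcup_{\eta<\xi}G_\eta$ and $G_\xi\in\mathcal U$ with $x_\xi\in G_\xi$. Suppose instead that some $A\subset X$ is not separable. Recursively pick $x_\xi\in A\setminus\overline{\{x_\eta:\eta<\xi\}}$ and let $G_\xi=X\setminus\overline{\{x_\eta:\eta<\xi\}}$. In either case we get distinct points $x_\xi$ ($\xi<\omega_1$) and open $G_\xi\ni x_\xi$ such that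

* (r) $x_\eta\notin G_\xi$ whenever $\eta>\xi$ (first case), or
* (l) $x_\eta\notin G_\xi$ whenever $\eta<\xi$ (second case).

We derive a contradiction from each of (r) and (l).

An uncountable subset of $\omega_1$ has order type $\omega_1$, so we may pass to uncountable subsets and re-index in increasing order, and (r) or (l) is kept. As $D$ is countable, we may assume $x_\xi=(c_\xi,i)$ with a fixed $i$. As there are only countably many possibilities for each of the following, we may also assume that $O_k(x_\xi)\subset G_\xi$ with a fixed $k$, that $c_\xi|k$ is constant, and that either all $c_\xi\notin K$ or all $c_\xi\in K$. The $c_\xi$ are distinct, since the $x_\xi$ are distinct and $i$ is fixed.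

**Case 1: all $c_\xi\notin K$.** Here we find an impossible monotone sequence. Let $\xi\ne\eta$ with $x_\eta\notin G_\xi$, and let $m$ be the first difference of $c_\xi$ and $c_\eta$. Then $m\ge k$. If $c_\xi(m)=1-i$, then $\sigma_{c_\xi}(m)=1-c_\xi(m)=i$, and (8) gives $\langle c_\xi|m^\frown i\rangle\subset O_k(x_\xi)\subset G_\xi$. But $c_\eta(m)=i$, so $x_\eta\in\langle c_\xi|m^\frown i\rangle$, a contradiction. So $c_\xi(m)=i$ and $c_\eta(m)=1-i$. If $i=0$, this says $c_\xi<_{\rm lex}c_\eta$; if $i=1$, it says $c_\eta<_{\rm lex}c_\xi$. Under (r) this holds for all $\xi<\eta$, and under (l) for all $\eta<\xi$. So $(c_\xi)_{\xi<\omega_1}$ is strictly lexicographically monotone: increasing if $i=0$ under (r) or $i=1$ under (l), and decreasing in the other two combinations.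

There is no strictly monotone $\omega_1$-sequence in $(2^\omega,<_{\rm lex})$. Interchanging the digits $0$ and $1$ turns decreasing sequences into increasing ones, so let $(c_\xi)$ be increasing. Let $t_\xi$ be the longest common initial segment of $c_\xi$ and $c_{\xi+1}$, so that $c_\xi\supset t_\xi{}^\frown0$ and $c_{\xi+1}\supset t_\xi{}^\frown1$. If $t_\xi=t_\eta=t$ with $\xi<\eta$, then $c_\eta\supset t^\frown0$ and $c_{\xi+1}\supset t^\frown1$, so $c_\eta<_{\rm lex}c_{\xi+1}\le_{\rm lex}c_\eta$ (the last since $\xi+1\le\eta$), a contradiction. So $\xi\mapsto t_\xi$ would be an injection of $\omega_1$ into the countable set $D$, which is impossible.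

**Case 2: all $c_\xi\in K$.** Here (9) makes the $c_\xi$ dense somewhere, and (7) then puts later and earlier points into $G_\xi$. Let $R=\{c_\xi:\xi<\omega_1\}$. For each of the countably many $t\in D$ with $R\cap[t]$ countable, discard all $\xi$ with $c_\xi\in[t]$. Only countably many $\xi$ are discarded in total. Re-index, and write $R$ again for the set of remaining $c_\xi$. If a remaining $c_\xi$ lies in $[t]$, then the original $R\cap[t]$ was uncountable, and removing countably many points leaves it uncountable. So every nonempty $R\cap[t]$ is uncountable.

As $R\subset K$ is uncountable, by (9) it is not nowhere dense. So there is $t\in D$ such that $R\cap[u]$ is nonempty, hence uncountable, for all $u\supseteq t$.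

Let $c_\xi\in[t]$. By (7) there is $m\ge\max(k,|t|)$ with $c_\xi(m)=1-i$ and $\sigma_{c_\xi}(m)=i$. Put $u=c_\xi|m^\frown i$. Then $u\supseteq t$, and by (8) $\langle u\rangle\subset O_k(x_\xi)\subset G_\xi$. Hence
$$c_\eta\in[u]\quad\text{implies}\quad x_\eta\in G_\xi .\tag{10}$$

Under (r), take any $\xi$ with $c_\xi\in[t]$ and the corresponding $u$. As $R\cap[u]$ is uncountable, there is $\eta>\xi$ with $c_\eta\in[u]$. By (10), $x_\eta\in G_\xi$, a contradiction.

Under (l), first fix for each $u\supseteq t$ in $D$ an index $\eta_u$ with $c_{\eta_u}\in[u]$. As $D$ is countable, $\sup_u\eta_u<\omega_1$. As $R\cap[t]$ is uncountable, there is $\xi>\sup_u\eta_u$ with $c_\xi\in[t]$. For the $u$ corresponding to this $\xi$, (10) gives $x_{\eta_u}\in G_\xi$ with $\eta_u<\xi$, a contradiction.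

**Conclusion of the proof of Theorem B.** So $X$ is hereditarily Lindelöf and hereditarily separable. In particular it is Lindelöf, and Lemma 8 applies, since its proof uses only that $X$ is regular and Lindelöf. Thus $X$ has all the properties in Theorem A. It is perfectly normal: a regular Lindelöf space is normal, and every open $U\subset X$ is covered by open sets whose closures lie in $U$. Countably many of them cover $U$, because $U$ is Lindelöf, so $U$ is the union of countably many closed sets. $\blacksquare$

By Proposition C, $X^2\setminus\Delta$ is not Lindelöf for this $X$ either, although $X$ is hereditarily Lindelöf. It is not claimed that Theorem B holds without CH.
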